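
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Luzin gaps and normal almost disjoint families\\ under Martin's Axiom}


\begin{abstract}
If the Mr\'owka--Isbell space of an almost disjoint family $\mathcal A$ is normal, then $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap. Under PFA the converse holds as well. We show that Martin's Axiom does not suffice for the converse: it is consistent with $\mathrm{MA}+\mathfrak c=\omega_2$ that some almost disjoint family of size $\omega_1$ contains no Luzin gap and is not normal. We also identify what is missing. Under $\mathrm{MA}+\neg\mathrm{CH}$, the characterization of normality is equivalent to the statement that every continuous $2$-coloring of the pairs of a set of $\omega_1$ reals has an uncountable homogeneous set.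
\end{abstract}

\section{Introduction}

\subsection*{The question}
An infinite family $\mathcal A$ of infinite subsets of $\omega$ is \emph{almost disjoint} (AD) if any two distinct members have finite intersection. Its \emph{Mr\'owka--Isbell space} $\Psi(\mathcal A)$ has underlying set $\omega\cup\mathcal A$; the points of $\omega$ are isolated, and the basic neighborhoods of $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus F)$ with $F$ finite. We call $\mathcal A$ \emph{normal} if $\Psi(\mathcal A)$ is a normal space. This is a combinatorial property: as recalled in Lemma~\ref{lem:sep}, $\mathcal A$ is normal if and only if for every partition $\mathcal A=\mathcal B\sqcup\mathcal C$ some set $S\subseteq\omega$ almost contains every member of $\mathcal B$ and almost avoids every member of $\mathcal C$.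

Two obstructions are visible at once. A single $S\subseteq\omega$ handles one partition only, so there must be at least $2^{|\mathcal A|}$ sets $S$, and hence $|\mathcal A|<\mathfrak c$. The second obstruction is an uncountable pattern of pairs.

\begin{definition}
An AD family $\mathcal A$ \emph{contains a Luzin gap} if there are disjoint subfamilies $\{B_\alpha:\alpha<\omega_1\}$ and $\{C_\alpha:\alpha<\omega_1\}$ of $\mathcal A$, each enumerated without repetition, and $m\in\omega$ such that
\[
B_\alpha\cap C_\alpha\subseteq m\quad\text{for all }\alpha,\qquad
(B_\alpha\cap C_\beta)\cup(B_\beta\cap C_\alpha)\not\subseteq m\quad\text{for all }\alpha\ne\beta .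
\]
\end{definition}

Here $m=\{0,\dots,m-1\}$. If $S$ separated the $B_\alpha$ from the $C_\alpha$, then uncountably many pairs $(B_\alpha,C_\alpha)$ would be separated by $S$ above one and the same $k$ and have the same traces on $k$, and two such pairs cannot meet crosswise outside $m$ (Proposition~\ref{prop:necessary}). Under PFA there are no further obstructions: $\mathcal A$ is normal if and only if $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap \cite{GH}. The question posed in \cite{GH} is whether Martin's Axiom (MA) is enough. Write
\begin{itemize}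
\item[(N)] for every AD family $\mathcal A$: $\mathcal A$ is normal if and only if $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap.
\end{itemize}
Does MA imply (N)?

\subsection*{Which answer to expect}
To separate $\mathcal B$ from $\mathcal C$, one forces with finite approximations to $S$, each together with finitely many promises ``from $n$ on, $S$ contains $B$ and avoids $C$''. If this poset is ccc, MA gives $S$ as soon as $|\mathcal A|<\mathfrak c$. An uncountable antichain whose conditions have the same finite part and each make promises about one $B_\alpha$ and one $C_\alpha$ is, essentially by definition, a Luzin gap. This suggests a positive answer.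

The difficulty is that a condition makes promises about several sets $B^0_\alpha,\dots,B^{k-1}_\alpha$ and $C^0_\alpha,\dots,C^{l-1}_\alpha$. Incompatibility of the conditions $\alpha$ and $\beta$ gives only \emph{some} $(i,j)$ for which $B^i$ and $C^j$ meet crosswise, and $(i,j)$ depends on $\{\alpha,\beta\}$. We have a coloring of pairs with $kl$ colors, and an uncountable homogeneous set yields a Luzin gap. The coloring can be chosen to be continuous, which leads to the following statement.
\begin{itemize}
\item[(H)] For every $X\subseteq2^\omega$ with $|X|=\omega_1$ and every continuous $c:[X]^2\to2$ there is an uncountable $c$-homogeneous $Y\subseteq X$.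
\end{itemize}
Here $[X]^2$ is the set of two-element subsets of $X$, and we write $c(x,y)$ for $c(\{x,y\})$. The coloring $c$ is \emph{continuous} if $\{(x,y)\in X^2:x\neq y,\ c(x,y)=i\}$ is open in $X^2$ for $i=0,1$; the same definition applies with any finite number of colors. A set $Y$ is \emph{$e$-homogeneous} if $c$ is constantly $e$ on $[Y]^2$, and \emph{$c$-homogeneous} if it is $e$-homogeneous for some $e$.

\subsection*{Results}
Statement (H) is exactly what is needed, and MA does not provide it.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{MA}+\mathfrak c=\omega_2+{}$``there is an AD family $\mathcal A$ with $|\mathcal A|=\omega_1<\mathfrak c$ which contains no Luzin gap and is not normal''.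
\end{theorem}

\begin{theorem}\label{thm:class}
MA implies that \textup{(N)} holds if and only if CH or \textup{(H)} holds. Moreover, under $\mathrm{MA}+\neg\mathrm{CH}$, both \textup{(N)} and \textup{(H)} are equivalent to the statement
\begin{itemize}
\item[\textup{(N$_1$)}] every AD family of size $\omega_1$ without Luzin gaps is normal.
\end{itemize}
\end{theorem}

Thus MA does not decide (N): it holds under $\mathrm{MA}+\mathrm{CH}$ and under PFA, and it fails in the model of Theorem~\ref{thm:main}. For $x\ne y$ in $2^\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$. Already the simplest nontrivial coloring, the \emph{parity coloring} $\pi(x,y)=\Delta(x,y)\bmod2$, witnesses the failure of (H).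

\begin{theorem}\label{thm:forcing}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{MA}+\mathfrak c=\omega_2+{}$``there is $X\subseteq2^\omega$ with $|X|=\omega_1$ which has no uncountable $\pi$-homogeneous subset''.
\end{theorem}

Section~\ref{sec:sep} treats normality as separation. Section~\ref{sec:families} turns a coloring without uncountable homogeneous sets into a non-normal AD family without Luzin gaps; together with Theorem~\ref{thm:forcing} this gives Theorem~\ref{thm:main}. Section~\ref{sec:class} proves Theorem~\ref{thm:class}. Sections~\ref{sec:tuples}--\ref{sec:iteration} prove Theorem~\ref{thm:forcing}: we iterate ccc forcings in the usual way, except that a poset which would create an uncountable homogeneous subset of $X$ is not used but instead has its ccc destroyed.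

\subsection*{Conventions}
For $s\in2^{<\omega}$ let $|s|$ be its length and $[s]=\{x\in2^\omega:s\subset x\}$. We also write $\Delta(s,t)$ for distinct $s,t\in 2^{<\omega}$ of equal length. If $s\ne t$ have equal length, then $\Delta(x,y)=\Delta(s,t)$ for all $x\in[s]$ and $y\in[t]$; in particular,
\begin{equation}\label{eq:pi}
\pi\text{ is constant on }[s]\times[t],\text{ with value }\Delta(s,t)\bmod2,
\end{equation}
and so $\pi$ is continuous.

A preorder is \emph{ccc} if all its antichains (sets of pairwise incompatible conditions) are countable. $\mathrm{MA}_\kappa$ says that for every ccc preorder and every family of at most $\kappa$ dense subsets there is a filter meeting all of them; MA is $\mathrm{MA}_\kappa$ for all infinite $\kappa<\mathfrak c$. Recall that $\mathrm{MA}_\omega$ is a theorem of ZFC and that $\mathrm{MA}_{\omega_1}$ implies $\mathfrak c>\omega_1$. Preorders $P$ used for forcing have a largest element $1_P$; adding one affects neither the ccc nor the existence of filters meeting given dense sets.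

We often use the \emph{$\Delta$-system lemma}: any $\omega_1$-indexed family of finite sets has an uncountable subfamily of the form $r\sqcup b_\eta$ with the $b_\eta$ pairwise disjoint. ``Thinning out'' means passing to an uncountable subset of the indices.

\section{Normality as separation}\label{sec:sep}

Say that $S\subseteq\omega$ \emph{separates} $\mathcal B$ from $\mathcal C$ if $B\subseteq^*S$ (that is, $B\setminus S$ is finite) for all $B\in\mathcal B$ and $C\cap S$ is finite for all $C\in\mathcal C$. The parts of a partition $\mathcal A=\mathcal B\sqcup\mathcal C$ may be empty.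

\begin{lemma}\label{lem:sep}
An AD family $\mathcal A$ is normal if and only if for every partition $\mathcal A=\mathcal B\sqcup\mathcal C$ some $S\subseteq\omega$ separates $\mathcal B$ from $\mathcal C$.
\end{lemma}

\begin{proof}
Suppose $\Psi(\mathcal A)$ is normal. Every subset of $\mathcal A$ is closed in $\Psi(\mathcal A)$, so there are disjoint open $U\supseteq\mathcal B$ and $V\supseteq\mathcal C$. Let $S=U\cap\omega$. Each $B\in\mathcal B$ satisfies $B\subseteq^*S$, and each $C\in\mathcal C$ satisfies $C\subseteq^*V$, so $C\cap S$ is finite.

Conversely, $\Psi(\mathcal A)$ is Hausdorff because $\mathcal A$ is AD. Let $H,K$ be disjoint closed sets. Put $\mathcal B=H\cap\mathcal A$ and $\mathcal C=\mathcal A\setminus\mathcal B$, let $S$ separate $\mathcal B$ from $\mathcal C$, and let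
\[
U=\mathcal B\cup\bigl(((S\cup H)\cap\omega)\setminus K\bigr).
\]
If $B\in\mathcal B$, then $B\notin K$ and $K$ is closed, so $B\cap K$ is finite and $B\subseteq^*U$; hence $U$ is open. If $C\in\mathcal A\setminus H$, then $C\cap H$ is finite since $H$ is closed, and $C\cap S$ is finite, so $C\cap U$ is finite; hence $U$ is closed. Since $H\cap K=\emptyset$, we have $H\subseteq U$ and $U\cap K=\emptyset$. So $U$ and its complement are disjoint open sets containing $H$ and $K$, respectively.
\end{proof}

\begin{proposition}\label{prop:necessary}
If an AD family $\mathcal A$ is normal, then $|\mathcal A|<\mathfrak c$ and $\mathcal A$ contains no Luzin gap.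
\end{proposition}

\begin{proof}
If $S$ separates $\mathcal B$ from $\mathcal A\setminus\mathcal B$, then $\mathcal B=\{A\in\mathcal A:A\subseteq^*S\}$, because the members of $\mathcal A$ are infinite. So $S$ determines $\mathcal B$, and $2^{|\mathcal A|}\le2^\omega$. Hence $|\mathcal A|<\mathfrak c$.

Suppose $\mathcal B=\{B_\alpha:\alpha<\omega_1\}$, $\{C_\alpha:\alpha<\omega_1\}$ and $m$ form a Luzin gap, and let $S$ separate $\mathcal B$ from $\mathcal A\setminus\mathcal B$. There are $k\geq m$ and an uncountable $I\subseteq\omega_1$ such that for $\alpha\in I$ we have $B_\alpha\setminus S\subseteq k$ and $C_\alpha\cap S\subseteq k$, and the sets $B_\alpha\cap k$ and $C_\alpha\cap k$ do not depend on $\alpha\in I$. Let $\alpha\ne\beta$ be in $I$. A point of $B_\alpha\cap C_\beta$ outside $k$ would be both in $S$ and not in $S$, so $B_\alpha\cap C_\beta\subseteq k$. Therefore $B_\alpha\cap C_\beta=B_\alpha\cap C_\alpha\cap k\subseteq m$. By symmetry $B_\beta\cap C_\alpha\subseteq m$, contradicting the definition of a Luzin gap.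
\end{proof}

\begin{proposition}\label{prop:countable}
Every countable AD family is normal.
\end{proposition}

\begin{proof}
Let $\mathcal B\sqcup\mathcal C$ be a partition of the family. If $\mathcal C=\emptyset$, take $S=\omega$; if $\mathcal B=\emptyset$, take $S=\emptyset$. Otherwise write $\mathcal B=\{B_n:n\in\omega\}$ and $\mathcal C=\{C_n:n\in\omega\}$, with repetitions allowed, and let $S=\bigcup_n\bigl(B_n\setminus\bigcup_{m\le n}C_m\bigr)$. Then $B_n\subseteq^*S$, and $C_m\cap S\subseteq\bigcup_{n<m}(B_n\cap C_m)$ is finite. So $S$ separates $\mathcal B$ from $\mathcal C$, and Lemma~\ref{lem:sep} applies.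
\end{proof}

\section{From colorings to almost disjoint families}\label{sec:families}

An AD family may live on any countably infinite set $E$ instead of $\omega$; we transfer it by a bijection. The set $m$ in the definition of a Luzin gap then becomes a finite subset of $E$. To see that a family on $E$ contains no Luzin gap, we show that there is none with any finite $F\subseteq E$ in place of $m$.

\subsection*{The parity coloring}
Let $X\subseteq2^\omega$ be uncountable. For $x\in X$ and $m\ge1$ let $x{*}m$ be $x\upharpoonright m$ with its last bit flipped. In the tree $2^{<\omega}$ consider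
\[
B_x=\{x\upharpoonright m:m\text{ odd}\},\qquad C_x=\{x{*}m:m\text{ odd}\},
\]
the odd levels of the branch $x$ and the siblings of these nodes. Let $x\neq y$. Both $x\upharpoonright m=y\upharpoonright m$ and $x{*}m=y{*}m$ mean $m\le\Delta(x,y)$, so $B_x\cap B_y$ and $C_x\cap C_y$ are finite. Next, $x\upharpoonright m=y{*}m$ means that $x$ and $y$ agree below $m-1$ and differ at $m-1$, that is, $m=\Delta(x,y)+1$. Hence
\[
B_x\cap C_y=\{x\upharpoonright(\Delta(x,y)+1)\}\ \text{ if }\pi(x,y)=0,\qquad B_x\cap C_y=\emptyset\ \text{ if }\pi(x,y)=1,
\]
and $B_x\cap C_x=\emptyset$. So these sets form an AD family, and the two colors play opposite roles: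
\begin{itemize}
\item If the pairs $(B_x,C_x)$, $x\in Y$, form a Luzin gap, then $B_x\cap C_y$ or $B_y\cap C_x$ is nonempty for all $x\ne y$ in $Y$, so $Y$ is $0$-homogeneous.
\item If a set $S$ separates the $B_x$ from the $C_x$, then for uncountably many $x$ the error sets $B_x\setminus S$ and $C_x\cap S$ lie in one finite set $F$. Among these take uncountably many $x$ with the same initial segment, longer than all nodes of $F$. For two of them, a point of $B_x\cap C_y$ would belong to $B_x\setminus S$ or to $C_y\cap S$, hence to $F$; but the only possible point is too long for that. So $B_x\cap C_y=\emptyset$ and $\pi(x,y)=1$. We have found an uncountable $1$-homogeneous set.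
\end{itemize}
An $X$ without uncountable $\pi$-homogeneous sets therefore gives a non-normal family without Luzin gaps of this special form. We now do this for arbitrary continuous colorings and exclude all Luzin gaps. The node $x\upharpoonright(\Delta(x,y)+1)$, together with its sibling $y\upharpoonright(\Delta(x,y)+1)$, is replaced by the first pair of restrictions that determines the color.

\begin{proposition}\label{prop:family}
Let $X\subseteq2^\omega$ with $|X|=\omega_1$, and let $c:[X]^2\to2$ be continuous without uncountable homogeneous sets. Then there is an AD family of size $\omega_1$ which contains no Luzin gap and is not normal.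
\end{proposition}

\begin{proof}
\emph{The family.} For distinct $s,t\in2^{<\omega}$ of equal length such that $[s]$ and $[t]$ meet $X$, call $(s,t)$ \emph{decided} if $c$ is constant on $([s]\cap X)\times([t]\cap X)$. Then $(t,s)$ is decided too. For $x\ne y$ in $X$ let $n(x,y)$ be the least $n>\Delta(x,y)$ such that $(x\upharpoonright n,y\upharpoonright n)$ is decided; it exists because $c$ is continuous. Clearly $n(x,y)=n(y,x)$. Moreover:
\begin{equation}\label{eq:local}
\text{if $n=n(x,y)$ and $x',y'\in X$ extend $x\upharpoonright n,\,y\upharpoonright n$, then $n(x',y')=n$ and $c(x',y')=c(x,y)$.}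
\end{equation}
Indeed, the pairs of restrictions to $n$, and to every smaller level, are the same for $(x',y')$ as for $(x,y)$, and the pair at level $n$ is decided. Put
\[
D=\{(x\upharpoonright n(x,y),\,y\upharpoonright n(x,y)):x,y\in X,\ x\ne y,\ c(x,y)=0\}.
\]
If $x\neq y$ are in $X$ and $(s,t)\in D$ satisfies $s\subset x$, $t\subset y$, then (\ref{eq:local}), applied to the pair that put $(s,t)$ into $D$, gives $n(x,y)=|s|$ and $c(x,y)=0$. Hence
\begin{equation}\label{eq:D}
\{(s,t)\in D:s\subset x,\ t\subset y\}=\{(x\upharpoonright n(x,y),\,y\upharpoonright n(x,y))\}\cap D ,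
\end{equation}
and this set is nonempty if and only if $c(x,y)=0$. On the countable set $E=D\sqcup(\{0,1\}\times2^{<\omega})$ let, for $x\in X$,
\begin{align*}
B_x&=\{(s,t)\in D:s\subset x\}\cup\{(0,x\upharpoonright n):n\in\omega\},\\
C_x&=\{(s,t)\in D:t\subset x\}\cup\{(1,x\upharpoonright n):n\in\omega\}.
\end{align*}
The second parts make all sets infinite. For $x\ne y$,
\begin{equation}\label{eq:BB}
B_x\cap B_y=\{(s,t)\in D:|s|\le\Delta(x,y),\,s\subset x\}\cup\{(0,x\upharpoonright n):n\le\Delta(x,y)\},
\end{equation}
which is finite, since $|t|=|s|$ for $(s,t)\in D$; the set $C_x\cap C_y$ is described in the same way, with $t\subset x$ and $(1,x\upharpoonright n)$. Since $s\ne t$ for $(s,t)\in D$, we have $B_x\cap C_x=\emptyset$; and for $x\ne y$ the set $B_x\cap C_y$ is the set in (\ref{eq:D}), with at most one element. So $\mathcal A=\{B_x,C_x:x\in X\}$ is an AD family of size $\omega_1$.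

\smallskip
\emph{$\mathcal A$ is not normal.} Suppose $S\subseteq E$ separates $\{B_x:x\in X\}$ from $\{C_x:x\in X\}$. For uncountably many $x$ the finite set $(B_x\setminus S)\cup(C_x\cap S)$ is the same set $F$. Let $N$ exceed the lengths of all sequences occurring in $F$, and let $Z$ be an uncountable set of such $x$ with the same $x\upharpoonright N$. Let $x\ne y$ be in $Z$ and suppose $c(x,y)=0$. With $n=n(x,y)$, the point $q=(x\upharpoonright n,y\upharpoonright n)$ belongs to $B_x\cap C_y$. As $n>\Delta(x,y)\ge N$, $q\notin F$. From $q\in B_x$ we get $q\in S$, and then $q\in C_y\cap S\subseteq F$, a contradiction. So $Z$ is an uncountable $1$-homogeneous set, contrary to the hypothesis.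

\smallskip
\emph{$\mathcal A$ contains no Luzin gap.} Suppose $\{P_\alpha:\alpha<\omega_1\}$, $\{Q_\alpha:\alpha<\omega_1\}$ form a Luzin gap in $\mathcal A$ with the finite set $F\subseteq E$. After thinning out, there are letters $U,W\in\{B,C\}$ with $P_\alpha=U_{x_\alpha}$ and $Q_\alpha=W_{y_\alpha}$ for all $\alpha$. The $x_\alpha$ are distinct, and so are the $y_\alpha$.

\emph{Case 1: $x_\alpha\neq y_\alpha$ for uncountably many $\alpha$.} Thin out so that this holds for all $\alpha$ and that $k=n(x_\alpha,y_\alpha)$, $u=x_\alpha\upharpoonright k$ and $v=y_\alpha\upharpoonright k$ do not depend on $\alpha$. Let $\alpha,\beta$ be arbitrary. Since $u\ne v$, we have $x_\alpha\ne y_\beta$ and $\Delta(x_\alpha,y_\beta)=\Delta(u,v)$; by (\ref{eq:local}), $n(x_\alpha,y_\beta)=k$. If $U=W$, then by (\ref{eq:BB}) and its analogue the set $U_{x_\alpha}\cap W_{y_\beta}$ is determined by $U$, $\Delta(u,v)$ and $u\upharpoonright\Delta(u,v)$. If $U\ne W$, then by (\ref{eq:D}) it is $\{(u,v)\}\cap D$ or $\{(v,u)\}\cap D$, depending on whether $U=B$ or $U=C$. In all cases it does not depend on $\alpha,\beta$, so $P_\alpha\cap Q_\beta=P_\alpha\cap Q_\alpha\subseteq F$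 for all $\alpha,\beta$, a contradiction.

\emph{Case 2: $x_\alpha=y_\alpha$ for uncountably many $\alpha$.} Thin out to these. As $P_\alpha\ne Q_\alpha$, we have $\{U,W\}=\{B,C\}$. For $\alpha\ne\beta$ the set $(P_\alpha\cap Q_\beta)\cup(P_\beta\cap Q_\alpha)$ is nonempty, so $B_{x_\alpha}\cap C_{x_\beta}$ or $B_{x_\beta}\cap C_{x_\alpha}$ is nonempty, and $c(x_\alpha,x_\beta)=0$. So the $x_\alpha$ form an uncountable $0$-homogeneous set, again a contradiction.
\end{proof}

The proof uses both halves of the hypothesis: the absence of uncountable $1$-homogeneous sets makes $\mathcal A$ non-normal, and the absence of uncountable $0$-homogeneous sets excludes Luzin gaps.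

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:forcing}]
The parity coloring is continuous by (\ref{eq:pi}). So in the model of Theorem~\ref{thm:forcing} we can apply Proposition~\ref{prop:family} to $X$ and the restriction of $\pi$ to $[X]^2$.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proposition}\label{prop:HtoN}
Assume MA and \textup{(H)}. Then every AD family $\mathcal A$ with $|\mathcal A|<\mathfrak c$ and without Luzin gaps is normal.
\end{proposition}

\begin{proof}
Let $\mathcal A=\mathcal B\sqcup\mathcal C$. Let $\mathbb P$ be the set of all $p=(s_p,n_p,F_p,G_p)$ with $n_p\in\omega$, $s_p\subseteq n_p$, finite sets $F_p\subseteq\mathcal B$ and $G_p\subseteq\mathcal C$, and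
\[
\textstyle\bigcup F_p\cap\bigcup G_p\subseteq n_p .
\]
Let $q\le p$ if $n_q\ge n_p$, $s_q\cap n_p=s_p$, $F_q\supseteq F_p$, $G_q\supseteq G_p$, and for all $k$ with $n_p\le k<n_q$: if $k\in\bigcup F_p$ then $k\in s_q$, and if $k\in\bigcup G_p$ then $k\notin s_q$.

\smallskip
\emph{A generic filter separates.} Given $p$ and $n'\ge n_p$, the condition $(s_p\cup(\bigcup F_p\cap[n_p,n')),\,n',\,F_p,\,G_p)$ extends $p$, since no $k\ge n_p$ is in both $\bigcup F_p$ and $\bigcup G_p$. If $n'$ is large enough, a given $B\in\mathcal B$ can then be added to $F_p$, because $B\cap\bigcup G_p$ is finite; likewise a given $C\in\mathcal C$ can be added to $G_p$. So the sets $\{p:n_p\ge n\}$, $\{p:B\in F_p\}$ and $\{p:C\in G_p\}$ are dense for $n\in\omega$, $B\in\mathcal B$, $C\in\mathcal C$. There are fewer than $\mathfrak c$ of them. Let $\Gamma$ be a filter meeting them all, and let $S=\bigcup_{p\in\Gamma}s_p$. Let $p\in\Gamma$ and $k\ge n_p$. If $k\in\bigcup F_p$, take $q\in\Gamma$ with $n_q>k$ and $r\in\Gamma$ below $p$ and $q$; then $n_p\le k<n_r$, so $k\in s_r\subseteq S$. If $k\in\bigcup G_p$ and $k\in s_q$ for some $q\in\Gamma$, take $r\in\Gamma$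 below $p$ and $q$; then $k\in s_q\subseteq s_r$, but $r\le p$ and $n_p\le k<n_r$ give $k\notin s_r$, a contradiction. Hence $S$ separates $\mathcal B$ from $\mathcal C$. By MA and Lemma~\ref{lem:sep} it remains to show that $\mathbb P$ is ccc.

\smallskip
\emph{$\mathbb P$ is ccc.} Suppose the $p_\alpha$ $(\alpha<\omega_1)$ are pairwise incompatible. Thin out so that $s_{p_\alpha}=s$ and $n_{p_\alpha}=n$ are constant and $F_{p_\alpha}=\{B^i_\alpha:i<k\}$, $G_{p_\alpha}=\{C^j_\alpha:j<l\}$ with fixed $k,l$. For $\alpha\ne\beta$ the quadruple $(s,n,F_{p_\alpha}\cup F_{p_\beta},G_{p_\alpha}\cup G_{p_\beta})$ is not a condition, as it would extend both $p_\alpha$ and $p_\beta$. Since $\bigcup F_{p_\alpha}\cap\bigcup G_{p_\alpha}\subseteq n$ for each $\alpha$, there are $i<k$ and $j<l$ with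
\begin{equation}\label{eq:cross}
(B^i_\alpha\cap C^j_\beta)\cup(B^i_\beta\cap C^j_\alpha)\not\subseteq n .
\end{equation}
If $k=l=1$, this is the crossing condition in the definition of a Luzin gap. In general we must make $(i,j)$ independent of $\alpha,\beta$. Let
\[
r_\alpha=(B^0_\alpha,\dots,B^{k-1}_\alpha,C^0_\alpha,\dots,C^{l-1}_\alpha)\in(2^\omega)^{k+l}\cong2^\omega,
\]
where sets are identified with characteristic functions. The $r_\alpha$ are distinct: if $r_\alpha=r_\beta$, the set in (\ref{eq:cross}) would be $B^i_\alpha\cap C^j_\alpha\subseteq n$. Let $X=\{r_\alpha:\alpha<\omega_1\}$. For $\alpha\neq\beta$ let $t\ge n$ be the least number $\geq n$ belonging to the set in (\ref{eq:cross}) for some $(i,j)$, and let $g(r_\alpha,r_\beta)$ be the lexicographically least $(i,j)$ for which it does. This value is symmetric in $\alpha,\beta$ and depends only on the traces on $t+1$ of the sets in $r_\alpha$ and $r_\beta$. So $g:[X]^2\to k\times l$ is continuous.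

Statement (H) extends to any finite number of colors by induction: given a continuous coloring with $N\ge2$ colors, merge all colors but one and apply (H); on the uncountable set obtained, the coloring is constant or omits a color, and in the latter case we apply the induction hypothesis to this set. So there are an uncountable $I\subseteq\omega_1$ and $(i,j)$ such that (\ref{eq:cross}) holds for this $(i,j)$ and all $\alpha\ne\beta$ in $I$. Also $B^i_\alpha\cap C^j_\alpha\subseteq n$ for all $\alpha$. If $B^i_\alpha=B^i_\beta$ or $C^j_\alpha=C^j_\beta$ for some $\alpha\ne\beta$ in $I$, then the set in (\ref{eq:cross}) equals $(B^i_\alpha\cap C^j_\alpha)\cup(B^i_\beta\cap C^j_\beta)\subseteq n$, which is false. So both enumerations are without repetition, and since $\mathcal B\cap\mathcal C=\emptyset$, the families $\{B^i_\alpha:\alpha\in I\}$, $\{C^j_\alpha:\alpha\in I\}$ and the number $n$ form a Luzin gap in $\mathcal A$, a contradiction.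
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Assume MA. If CH holds, then $|\mathcal A|<\mathfrak c$ means that $\mathcal A$ is countable, and (N) follows from Propositions~\ref{prop:necessary} and~\ref{prop:countable}. Suppose CH fails. Then (N) implies (N$_1$), since $\omega_1<\mathfrak c$. By Proposition~\ref{prop:family}, (N$_1$) fails if (H) fails. By Propositions~\ref{prop:necessary} and~\ref{prop:HtoN}, (H) implies (N).
\end{proof}

\begin{remark}
The Open Coloring Axiom OCA of Todorcevic \cite{To} says: if $X$ is a separable metric space and $K\subseteq[X]^2$ is open, then either there is an uncountable $Y\subseteq X$ with $[Y]^2\subseteq K$, or $X=\bigcup_{n\in\omega}X_n$ with $[X_n]^2\cap K=\emptyset$ for all $n$. It implies (H): take $K=\{\{x,y\}:c(x,y)=0\}$; in the first case $Y$ is $0$-homogeneous, and in the second case some $X_n$ is uncountable, and it is $1$-homogeneous. So $\mathrm{MA}+\mathrm{OCA}$ proves (N), which recovers the PFA result.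
\end{remark}

\section{Mixed sets under CH}\label{sec:tuples}

In the rest of the paper we consider the parity coloring only, and we use (\ref{eq:pi}) constantly.

\begin{definition}
A set $X\subseteq2^\omega$ is \emph{mixed} if it is uncountable and has no uncountable $\pi$-homogeneous subset.
\end{definition}

Theorem~\ref{thm:forcing} asks for a model of MA with a mixed set of size $\omega_1$. We begin with CH.

\begin{lemma}\label{lem:exists}
CH implies that there is a mixed set.
\end{lemma}

\begin{proof}
If $H$ is $e$-homogeneous, so is its closure: for $x\ne y$ in $\overline H$ and $n=\Delta(x,y)$, pick $x'\in H\cap[x\upharpoonright(n+1)]$ and $y'\in H\cap[y\upharpoonright(n+1)]$; then $\Delta(x',y')=n$. No set $[s]$ is homogeneous, since it contains pairs with $\Delta=|s|$ and pairs with $\Delta=|s|+1$. So closed homogeneous sets are nowhere dense. By CH list them as $\{H_\alpha:\alpha<\omega_1\}$, and by the Baire category theorem choose $x_\alpha\notin\bigcup_{\beta<\alpha}(H_\beta\cup\{x_\beta\})$. Let $X=\{x_\alpha:\alpha<\omega_1\}$. The closure of a homogeneous $Y\subseteq X$ is some $H_\alpha$, so $Y\subseteq\{x_\beta:\beta\le\alpha\}$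 is countable.
\end{proof}

To keep $X$ mixed while forcing, we must be able to prescribe colors for several points at once: given uncountably many $k$-tuples from $X$, find two of them whose $i$-th coordinates have a prescribed color $e_i$, for every $i<k$. This is impossible for arbitrary tuples. Among tuples $(x,x)$ the colors $(0,1)$ never occur. The coordinates have to be independent of each other. We ensure this by means of a rank on $X$: a point of higher rank must avoid every countable set that is a section, over points of lower rank, of one of the closed sets already taken into account.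

\begin{lemma}\label{lem:filtration}
Assume CH, and let $X\subseteq2^\omega$ be uncountable. Let $\langle K^\xi:\xi<\omega_1\rangle$ enumerate all closed subsets of all the spaces $(2^\omega)^k$, $k\ge1$. There are countable sets $X_\delta$ $(\delta<\omega_1)$ with $X_\gamma\subseteq X_\delta$ for $\gamma<\delta$ and $\bigcup_\delta X_\delta=X$ such that:
\begin{itemize}
\item[\textup{(F)}] if $\xi<\delta$, $i\in\omega$, $K^\xi\subseteq(2^\omega)^{i+1}$, $a\in(X_\delta)^i$, $b\in X\setminus X_\delta$ and $(a,b)\in K^\xi$, then the section $\{y\in X:(a,y)\in K^\xi\}$ is uncountable.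
\end{itemize}
\end{lemma}

For $i=0$ the tuple $a$ is empty, and (F) says that $K^\xi\cap X$ is uncountable if it is not contained in $X_\delta$.

\begin{proof}
By CH there are $\omega_1$ closed sets, and $X$ can be listed as $\{x_\delta:\delta<\omega_1\}$. Given $X_\gamma$ for $\gamma<\delta$, start with the countable set $\{x_\delta\}\cup\bigcup_{\gamma<\delta}X_\gamma$ and close it, in $\omega$ steps, under the following operations: for each $\xi<\delta$ with $K^\xi\subseteq(2^\omega)^{i+1}$ and each $i$-tuple $a$ of points already present, add all points of $\{y\in X:(a,y)\in K^\xi\}$ if this set is countable. The resulting set $X_\delta$ is countable. In the situation of (F), a countable section would be contained in $X_\delta$, but it contains $b\notin X_\delta$.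
\end{proof}

Fix such sets, and let the \emph{rank} of $x\in X$ be $\rho(x)=\min\{\delta:x\in X_\delta\}$. Then $\{x\in X:\rho(x)\le\varepsilon\}=X_\varepsilon$ is countable for every $\varepsilon<\omega_1$.

\begin{lemma}[Tuple Lemma]\label{lem:tuples}
Assume CH, and let $X$ be mixed with rank $\rho$ as above. Let $k\ge1$ and $T\subseteq X^k$ be such that $\rho(a_0)<\dots<\rho(a_{k-1})$ for all $a\in T$, and for every $\varepsilon<\omega_1$ some $a\in T$ has $\rho(a_0)>\varepsilon$. Then for every $e\in2^k$ there are $a,b\in T$ with $a_i\ne b_i$ and $\pi(a_i,b_i)=e_i$ for all $i<k$.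
\end{lemma}

\emph{Idea of the proof.} For $k=1$ the set $T\subseteq X$ is uncountable, hence not $(1-e_0)$-homogeneous because $X$ is mixed. For $k=2$, finding two pairs in $T$ whose first coordinates have color $e_0$ tells us nothing about their second coordinates. Instead we work in the closure $K$ of $T$ in $(2^\omega)^2$ and start with the \emph{last} coordinate. Take $(a_0,a_1)\in T$ with $\rho(a_0)$ very high. The section $\{y\in X:(a_0,y)\in K\}$ contains $a_1$, whose rank is higher than that of $a_0$, so it is uncountable by (F). As $X$ is mixed, the section contains points $y,y'$ with $\pi(y,y')=e_1$. Let $u_1,v_1$ be their restrictions to $\Delta(y,y')+1$. The set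
\[
K_1=\{z:K\text{ has points }(z,w),(z,w')\text{ with }w\in[u_1],\ w'\in[v_1]\}
\]
is closed and contains $a_0$. There are only countably many candidates for $K_1$, so we may assume that $\rho(a_0)$ was chosen above the indices of all of them. Hence $K_1\cap X$ is uncountable by (F), and it contains $z,z'$ with $\pi(z,z')=e_0$. Now $K$ has a point $(z,w)$ with $w\in[u_1]$ and a point $(z',w')$ with $w'\in[v_1]$. Both colors of this pair of points are right, and they remain right when the two points are approximated by members of the dense subset $T$ of $K$.

\begin{proof}[Proof of Lemma~\ref{lem:tuples}]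
For $i\ge1$, a closed $L\subseteq(2^\omega)^{i+1}$ and $u,v\in2^{<\omega}$ let
\[
L_{u,v}=\{z\in(2^\omega)^i:\exists w\in[u]\ (z,w)\in L\ \text{ and }\ \exists w'\in[v]\ (z,w')\in L\}.
\]
This is an intersection of two projections of compact sets, hence closed. Let $K$ be the closure of $T$ in $(2^\omega)^k$. Only countably many closed sets arise from $K$ by finitely many applications of the operations $L\mapsto L_{u,v}$; choose $\varepsilon<\omega_1$ such that all of them (including $K$) have indices below $\varepsilon$ in the enumeration $\langle K^\xi\rangle$. Fix $a\in T$ with $\rho(a_0)>\varepsilon$.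

Let $K_k=K$. By recursion on $i=k-1,k-2,\dots,0$ we choose $u_i\ne v_i$ of equal length, and we put $K_i=(K_{i+1})_{u_i,v_i}$ if $i\ge1$, keeping $(a_0,\dots,a_{i-1})\in K_i$. Suppose $(a_0,\dots,a_i)\in K_{i+1}$. Let $\delta=\varepsilon$ if $i=0$ and $\delta=\rho(a_{i-1})$ if $i\ge1$. Then $\delta\ge\varepsilon$, the points $a_0,\dots,a_{i-1}$ are in $X_\delta$, and $a_i\in X\setminus X_\delta$ because $\rho(a_i)>\delta$. By (F),
\[
Y=\{y\in X:(a_0,\dots,a_{i-1},y)\in K_{i+1}\}
\]
is uncountable. Since $X$ is mixed, $Y$ is not $(1-e_i)$-homogeneous, so there are $y\neq y'$ in $Y$ with $\pi(y,y')=e_i$. Let $n=\Delta(y,y')+1$, $u_i=y\upharpoonright n$ and $v_i=y'\upharpoonright n$. Then $\pi$ is constantly $e_i$ on $[u_i]\times[v_i]$. If $i\geq1$, then $y$ and $y'$ witness $(a_0,\dots,a_{i-1})\in K_i$. If $i=0$, they show that $K_1$ meets both $[u_0]$ and $[v_0]$.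

Now go up. Starting from a point of $K_1\cap[u_0]$ and using the definition of $K_i$ for $i=1,\dots,k-1$, always on the $u$-side, we obtain a point of $K\cap\prod_{i<k}[u_i]$. On the $v$-side we obtain a point of $K\cap\prod_{i<k}[v_i]$. Since $T$ is dense in $K$, there are $a'\in T\cap\prod_i[u_i]$ and $b'\in T\cap\prod_i[v_i]$. For every $i<k$ we have $a'_i\neq b'_i$ and $\pi(a'_i,b'_i)=e_i$.
\end{proof}

\section{Destroying the chain condition of harmful posets}\label{sec:destroy}

In this section we assume CH, and $X$ is a mixed set with rank $\rho$ as in Section~\ref{sec:tuples}. A mixed set may fail to be mixed after forcing. When we say that a poset \emph{forces $X$ to be mixed}, we mean the same ground model set $X$, but all its subsets in the extension. The following fact, which does not need CH, is used several times.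

\begin{lemma}\label{lem:generic}
Let $R$ be ccc and $r_\eta\in R$ for $\eta<\omega_1$. Then some $q\in R$ forces $\{\eta<\omega_1:r_\eta\in\dot G\}$ to be uncountable.
\end{lemma}

\begin{proof}
Otherwise $1_R$ forces this set to be countable, hence bounded in $\omega_1$, as ccc posets preserve $\omega_1$. By the ccc there are only countably many possible values for the least bound, so some $\varepsilon<\omega_1$ satisfies $1_R\Vdash\{\eta:r_\eta\in\dot G\}\subseteq\varepsilon$. But $r_\varepsilon$ forces $\varepsilon$ to be in the set.
\end{proof}

\subsection*{Harmful posets and a first attempt}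
If we simply forced with all ccc posets, $X$ would not stay mixed. Choose an uncountable $Z\subseteq X$ on which $\rho$ is injective; this is possible since every $X_\varepsilon$ is countable. Let $\mathbb H_e(Z)$ be the poset of finite $e$-homogeneous subsets of $Z$, ordered by reverse inclusion. \emph{It is ccc.} Given $a_\eta\in\mathbb H_e(Z)$ for $\eta<\omega_1$, thin out to a $\Delta$-system $a_\eta=r\sqcup b_\eta$ with $b_\eta=\{z^0_\eta,\dots,z^{n-1}_\eta\}$ in increasing order of rank, such that all ranks in $b_\eta$ are below all ranks in $b_\zeta$ for $\eta<\zeta$, and such that for a fixed $\ell$ the restriction $z^l_\eta\upharpoonright\ell=s_l$ does not depend on $\eta$, with $s_0,\dots,s_{n-1}$ distinct. If $n=0$, any two of the $a_\eta$ are equal. Otherwise the Tuple Lemma gives $\eta\ne\zeta$ with $\pi(z^l_\eta,z^l_\zeta)=e$ for all $l<n$. For $l\ne l'$,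
\[
\pi(z^l_\eta,z^{l'}_\zeta)=\Delta(s_l,s_{l'})\bmod2=\pi(z^l_\eta,z^{l'}_\eta)=e .
\]
So $a_\eta\cup a_\zeta$ is $e$-homogeneous, and $a_\eta,a_\zeta$ are compatible. By Lemma~\ref{lem:generic}, applied to the conditions $\{z\}$, $z\in Z$, some condition forces the union of the generic filter to be an uncountable $e$-homogeneous subset of $X$.

To obtain MA we must see to it that such a poset is no longer ccc in the final model. For $\mathbb H_e(Z)$ it is clear how: an uncountable $(1-e)$-homogeneous $W\subseteq Z$ gives the uncountable antichain $\{\{z\}:z\in W\}$. But adding $W$ makes $X$ fail to be mixed in the other color. The remedy is to attach \emph{two} points of $X$ to every condition of the harmful poset and to require color $1-e$ for at least one of them. A pair of conditions is then still incompatible, but no single coordinate is forced to be homogeneous.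

\begin{lemma}\label{lem:destroy}
Assume CH, and let $X$ be mixed. Let $P$ be a ccc poset such that $1_P$ does not force $X$ to be mixed. Then there is a ccc poset $Q$ with $|Q|\le\omega_1$ that forces that $X$ is mixed and that $P$ is not ccc.
\end{lemma}

\begin{proof}
Since $P$ preserves $\omega_1$, the set $X$ remains uncountable. So there are $p\in P$, $e<2$ and a name $\dot H$ such that $p$ forces $\dot H\subseteq X$ to be uncountable and $e$-homogeneous. As the sets $X_\varepsilon$ are countable, $p$ forces that $\dot H$ has elements of arbitrarily high rank. So we can choose recursively, for $\gamma<\omega_1$, conditions $p_\gamma\le p$ and points $\xi^0_\gamma,\xi^1_\gamma\in X$ with $p_\gamma\Vdash\xi^0_\gamma,\xi^1_\gamma\in\dot H$ and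
\[
\sup\{\rho(\xi^i_{\gamma'}):\gamma'<\gamma,\ i<2\}<\rho(\xi^0_\gamma)<\rho(\xi^1_\gamma).
\]
In particular, all the ranks $\rho(\xi^i_\gamma)$ are distinct. If $\gamma\ne\gamma'$ and $p_\gamma,p_{\gamma'}$ are compatible, a common extension puts all four points into $\dot H$, so $\pi(\xi^i_\gamma,\xi^i_{\gamma'})=e$ for both $i$. Let $Q_0$ be the set of all finite $a\subseteq\omega_1$ such that
\[
\text{for all }\gamma\ne\gamma'\text{ in }a\text{ there is }i<2\text{ with }\pi(\xi^i_\gamma,\xi^i_{\gamma'})=1-e,
\]
ordered by reverse inclusion. For $\gamma\ne\gamma'$ in a condition $a$, the conditions $p_\gamma,p_{\gamma'}$ are incompatible.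

\begin{claim}\label{cl:main}
Let $a_\eta\in Q_0$ and distinct $h_\eta\in X$ be given for $\eta<\omega_1$, and let $d<2$. Then there are $\eta\ne\zeta$ with $a_\eta\cup a_\zeta\in Q_0$ and $\pi(h_\eta,h_\zeta)=d$.
\end{claim}

\begin{proof}
We thin out several times. The first three steps prepare for the Tuple Lemma as in the case of $\mathbb H_e(Z)$; the fourth deals with a possible conflict between $h_\eta$ and the points $\xi^i_\gamma$.
\begin{enumerate}
\item[(1)] $a_\eta=r\sqcup b_\eta$ with the $b_\eta$ pairwise disjoint and $b_\eta=\{\gamma^0_\eta<\dots<\gamma^{n-1}_\eta\}$, where $n\ge0$ is fixed. Write $\xi^i_{l,\eta}$ for $\xi^i_{\gamma^l_\eta}$.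
\item[(2)] Let $S_\eta=\{\rho(h_\eta)\}\cup\{\rho(\xi^i_{l,\eta}):l<n,\ i<2\}$. Then $\max S_\eta<\min S_\zeta$ for $\eta<\zeta$. This can be achieved by recursive choice, because for each $\varepsilon<\omega_1$ only countably many $\eta$ satisfy $S_\eta\cap(\varepsilon+1)\ne\emptyset$: the $h_\eta$ are distinct and $X_\varepsilon$ is countable; and only countably many pairs $(\gamma,i)$ have $\rho(\xi^i_\gamma)\le\varepsilon$, while each $\gamma$ is in at most one $b_\eta$.
\item[(3)] There are $\ell\in\omega$ and $s^i_l\in2^\ell$ with $\xi^i_{l,\eta}\upharpoonright\ell=s^i_l$ for all $\eta$, and $s^i_l\ne s^i_{l'}$ for $l\ne l'$ and $i<2$.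
\item[(4)] Either $\rho(h_\eta)\ne\rho(\xi^i_{l,\eta})$ for all $\eta,l,i$, or there is a fixed pair $(l^*,i^*)$ with $\rho(h_\eta)=\rho(\xi^{i^*}_{l^*,\eta})$ for all $\eta$. The position of $\rho(h_\eta)$ among the elements of $S_\eta$ does not depend on $\eta$.
\end{enumerate}
Let $\tau_\eta$ be the tuple consisting of $h_\eta$ and all points $\xi^i_{l,\eta}$ with $l<n$, $i<2$, except that $\xi^{i^*}_{l^*,\eta}$ is omitted in the second alternative of (4), listed in increasing order of rank. The ranks in $\tau_\eta$ are distinct. Since $\rho(\xi^i_{l,\eta})$ increases with $(l,i)$ in the lexicographic order, (4) implies that a given position in the tuple has the same meaning for all $\eta$. By (2) the ranks of the first coordinates are unbounded in $\omega_1$. So the Tuple Lemma applies to the set of all $\tau_\eta$ and yields $\eta\ne\zeta$ with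
\[
\pi(h_\eta,h_\zeta)=d\qquad\text{and}\qquad\pi(\xi^i_{l,\eta},\xi^i_{l,\zeta})=1-e\ \text{ for all listed }(l,i).
\]
We check that $a_\eta\cup a_\zeta\in Q_0$. Two elements of $a_\eta$, or two elements of $a_\zeta$, cause no problem; this includes pairs with an element in $r$. So consider $\gamma^l_\eta$ and $\gamma^{l'}_\zeta$. If $l=l'$, then at least one of $(l,0)$, $(l,1)$ is listed, since at most one point was omitted altogether, and this $i$ works. If $l\ne l'$, then by (3)
\[
\pi(\xi^i_{l,\eta},\xi^i_{l',\zeta})=\Delta(s^i_l,s^i_{l'})\bmod2=\pi(\xi^i_{l,\eta},\xi^i_{l',\eta})\qquad(i<2),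
\]
and since $a_\eta\in Q_0$, this is $1-e$ for some $i$.
\end{proof}

The claim, with any choice of distinct $h_\eta$, shows that $Q_0$ is ccc. In particular $Q_0$ preserves $\omega_1$, and $X$ stays uncountable. Suppose some $q\in Q_0$ forces $\dot H'\subseteq X$ to be uncountable and $d'$-homogeneous. Choose recursively $a_\eta\le q$ and distinct $h_\eta$ with $a_\eta\Vdash h_\eta\in\dot H'$ for $\eta<\omega_1$. The claim with $d=1-d'$ gives $\eta\ne\zeta$ such that $a_\eta\cup a_\zeta$ is a condition and $\pi(h_\eta,h_\zeta)=1-d'$. But this condition is below $q$ and forces $h_\eta,h_\zeta\in\dot H'$, a contradiction. Hence $Q_0$ forces $X$ to be mixed.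

Finally, $\{\gamma\}\in Q_0$ for all $\gamma<\omega_1$, so by Lemma~\ref{lem:generic} some $q\in Q_0$ forces $\{\gamma:\{\gamma\}\in\dot G\}=\bigcup\dot G$ to be uncountable. Let $Q=\{a\in Q_0:a\supseteq q\}$. Then $Q$ is ccc and forces $X$ to be mixed, $|Q|\le\omega_1$, and any two $\gamma\neq\gamma'$ in $\bigcup\dot G$ belong to a common $a\in\dot G$. So $\{p_\gamma:\gamma\in\bigcup\dot G\}$ is an uncountable antichain of $P$ in the extension.
\end{proof}

\begin{remark}
Two points per condition are enough because the claim has to serve only one additional point $h_\eta$. If $h_\eta$ is one of the $\xi^i_{l,\eta}$ and $d=e$, then the requirement on $\pi(h_\eta,h_\zeta)$ contradicts the one on $\pi(\xi^i_{l,\eta},\xi^i_{l,\zeta})$. We give up the latter, and the other point attached to $\gamma^l_\eta$ takes over.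
\end{remark}

\section{The iteration}\label{sec:iteration}

CH fails in the final model, so Lemma~\ref{lem:destroy} is available only at the intermediate stages. That $X$ remains mixed at limits, including the last one, needs a separate argument, which does not use CH.

\begin{lemma}\label{lem:limit}
Let $\delta$ be a limit ordinal, let $P_\delta$ be the limit of a finite support iteration of ccc posets, and let $X\subseteq2^\omega$. If $P_\alpha$ forces $X$ to be mixed for every $\alpha<\delta$, then so does $P_\delta$.
\end{lemma}

\begin{proof}
Recall that all $P_\alpha$, $\alpha\le\delta$, are ccc. So $P_\delta$ preserves $\omega_1$, and $X$ remains uncountable. Suppose $p\in P_\delta$ forces $\dot H\subseteq X$ to be uncountable and $e$-homogeneous. Choose $p_\eta\le p$ and distinct $h_\eta$ with $p_\eta\Vdash h_\eta\in\dot H$ for $\eta<\omega_1$. Thin out and reindex so that the supports of the $p_\eta$ form a $\Delta$-system. Its root is finite, hence contained in some $\alpha<\delta$; so the parts of the supports in $[\alpha,\delta)$ are pairwise disjoint. By Lemma~\ref{lem:generic}, applied to the conditions $p_\eta\upharpoonright\alpha\in P_\alpha$,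 there is $q\in P_\alpha$ forcing $I=\{\eta:p_\eta\upharpoonright\alpha\in\dot G_\alpha\}$ to be uncountable. Let $G_\alpha$ be generic with $q\in G_\alpha$, and let $\eta\ne\zeta$ be in $I$. There is $r\in G_\alpha$ below $p_\eta\upharpoonright\alpha$ and $p_\zeta\upharpoonright\alpha$. As the supports are disjoint beyond $\alpha$,
\[
r\cup p_\eta\upharpoonright[\alpha,\delta)\cup p_\zeta\upharpoonright[\alpha,\delta)
\]
(each coordinate being taken from the condition in whose support it lies) is a condition in $P_\delta$ below $p_\eta$ and $p_\zeta$. It forces $h_\eta,h_\zeta\in\dot H$, so $\pi(h_\eta,h_\zeta)=e$. Thus $\{h_\eta:\eta\in I\}$ is an uncountable $e$-homogeneous subset of $X$ in $V[G_\alpha]$, contrary to the assumption on $P_\alpha$.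
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:forcing}]
Start with a model $V$ of $\mathrm{ZFC}+\mathrm{CH}+2^{\omega_1}=\omega_2$, which exists if ZFC is consistent, and a mixed set $X$ in $V$, given by Lemma~\ref{lem:exists}. By CH, $|X|=\omega_1$. In this proof, a \emph{preorder on $\omega_1$} is one with underlying set $\omega_1$ and largest element $0$. Any preorder $Q$ with a largest element and $|Q|\le\omega_1$ is put into this form by pulling its order back along a surjection $\omega_1\to Q$ that maps $0$ to $1_Q$. We construct a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ in which each $\dot Q_\alpha$ is forced to be a ccc preorder on $\omega_1$.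

\smallskip
\emph{Cardinal arithmetic.} By induction on $\alpha\leq\omega_2$, the conditions all of whose nontrivial coordinates are canonical names of ordinals are dense in $P_\alpha$: at successors $\alpha+1$ strengthen $p\upharpoonright\alpha$ so that it decides $p(\alpha)$ and belongs to the dense set for $P_\alpha$, and at limits use finite supports. So $P_\alpha$ is ccc with a dense subset of size at most $\omega_1$ if $\alpha<\omega_2$, and at most $\omega_2$ if $\alpha=\omega_2$. For $\alpha<\omega_2$ we count nice names (names given by one antichain of the dense subset for each potential element): there are at most $\omega_1^\omega=\omega_1$ antichains, hence at most $\omega_1^\omega=\omega_1$ nice names for subsets of $\omega$ and at most $\omega_1^{\omega_1}=\omega_2$ for subsets of $\omega_1$. So $V[G_\alpha]\models\mathrm{CH}+2^{\omega_1}=\omega_2$.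

\smallskip
\emph{Bookkeeping.} For each $\beta<\omega_2$ there are at most $\omega_2$ nice $P_\beta$-names for binary relations on $\omega_1$. By the usual Solovay--Tennenbaum bookkeeping (a surjection $f:\omega_2\to\omega_2\times\omega_2$ such that $f(\alpha)=(\beta,\nu)$ implies $\beta\le\alpha$; at stage $\alpha$ take the $\nu$-th $P_\beta$-name, and replace its value by the trivial preorder if it is not a preorder on $\omega_1$) we are given at stage $\alpha$ a preorder $R_\alpha$ on $\omega_1$ in $V[G_\alpha]$ in such a way that for each $\beta<\omega_2$ every preorder on $\omega_1$ in $V[G_\beta]$ is $R_\alpha$ for some $\alpha\ge\beta$.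

\smallskip
\emph{Stage $\alpha$.} Suppose $P_\alpha$ forces $X$ to be mixed. In $V[G_\alpha]$ define $Q_\alpha$ as follows.
\begin{itemize}
\item[(i)] If $R_\alpha$ is not ccc, $Q_\alpha$ is trivial.
\item[(ii)] If $R_\alpha$ is ccc and forces $X$ to be mixed, $Q_\alpha=R_\alpha$.
\item[(iii)] If $R_\alpha$ is ccc and $1_{R_\alpha}$ does not force $X$ to be mixed, $Q_\alpha$ is the poset given by Lemma~\ref{lem:destroy} for $P=R_\alpha$, recoded on $\omega_1$. The lemma applies because CH holds in $V[G_\alpha]$ and $X$ is mixed there; the sets $X_\delta$ and the rank are chosen anew in $V[G_\alpha]$.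
\end{itemize}
In each case $P_{\alpha+1}$ forces $X$ to be mixed. Limit stages, including $\omega_2$, are covered by Lemma~\ref{lem:limit}. So $X$ is mixed in $V[G_{\omega_2}]$, and $|X|=\omega_1$ there, since $P_{\omega_2}$ is ccc and preserves $\omega_1$.

\smallskip
\emph{MA in the final model.} By a standard closure argument, $\mathrm{MA}_{\omega_1}$ follows from its instances for ccc preorders of size at most $\omega_1$, and hence from those for ccc preorders on $\omega_1$. Let $R$ be such a preorder in $V[G_{\omega_2}]$, and let $\omega_1$ dense subsets of $R$ be given. All this is coded by one subset of $\omega_1$, which has a nice name involving at most $\omega_1$ conditions of finite support; so it lies in $V[G_\beta]$ for some $\beta<\omega_2$. Let $\alpha\ge\beta$ be such that $R=R_\alpha$. An uncountable antichain of $R$ in $V[G_\alpha]$ would still be one in $V[G_{\omega_2}]$, so $R$ is ccc in $V[G_\alpha]$ and case (i) does not occur. Case (iii) does not occur either, because it would give $R$ an uncountable antichain in $V[G_{\alpha+1}]\subseteq V[G_{\omega_2}]$. So we are in case (ii), $Q_\alpha=R$, and the generic filter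 for $Q_\alpha$ meets the given dense sets, which belong to $V[G_\alpha]$. Thus $\mathrm{MA}_{\omega_1}$ holds, and therefore $\mathfrak c\ge\omega_2$. On the other hand, $P_{\omega_2}$ is ccc with a dense subset of size at most $\omega_2$, and $\omega_2^\omega=\omega_2$ in $V$, since countable subsets of $\omega_2$ are bounded and CH holds. Counting nice names gives $\mathfrak c\le\omega_2$. So $\mathfrak c=\omega_2$ and MA holds.
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}. In the model obtained, (H) fails for the parity coloring, and MA does not imply the characterization (N), even together with $\neg\mathrm{CH}$.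

\begin{thebibliography}{9}
\bibitem{GH} \url{https://www.matmor.unam.mx/~michael/preprints_files/GuzmanHrusak.pdf}.
\bibitem{To} Todorcevic, \emph{Partition Problems in Topology}, 1989.
\end{thebibliography}

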